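\title{A high computably enumerable degree without the minimal cupping property}

\begin{abstract}
A Turing degree $\mathbf a$ has the minimal cupping property if every degree $\mathbf b\ge\mathbf a$ is the join of $\mathbf a$ with a minimal degree strictly below $\mathbf b$. We show that not every generalized high$_1$ degree has this property. There is a high computably enumerable degree $\mathbf a$ such that for every $\mathbf c\ge\mathbf 0''$ there is $\mathbf b\ge\mathbf a$ with $\mathbf b\vee\mathbf 0''=\mathbf c$ for which every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ bounds a 1-generic degree and is array nonrecursive. No such $\mathbf m$ is minimal. In particular the property fails for $\mathbf a$ at some $\mathbf b\le\mathbf 0''$.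
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in the Turing degrees $\mathcal D$, ordered by Turing reducibility, with join $\vee$ and jump $\mathbf a\mapsto\mathbf a'$. We write $\mathcal D[\le\mathbf 0']$ for the degrees below $\mathbf 0'$ with the induced ordering. A degree $\mathbf m$ is \emph{minimal} if $\mathbf m>\mathbf 0$ and there is no degree $\mathbf c$ with $\mathbf 0<\mathbf c<\mathbf m$.

\begin{definition}\label{def:mincup}
A degree $\mathbf a$ satisfies the \emph{minimal cupping property}, or \emph{mincup}, if for every $\mathbf b\ge\mathbf a$ in $\mathcal D$ there is a minimal degree $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$. A degree $\mathbf a\le\mathbf 0'$ satisfies \emph{mincup in $\mathcal D[\le\mathbf 0']$} if the same holds for all $\mathbf b$ with $\mathbf a\le\mathbf b\le\mathbf 0'$.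
\end{definition}

To pass from $\mathbf a$ to a degree $\mathbf b$ above it one needs additional information. Mincup says that this information can always be packed into a degree that, taken by itself, has no proper noncomputable part. The case $\mathbf b=\mathbf a$ asks only that $\mathbf a$ lie strictly above a minimal degree, so $\mathbf 0$ and the minimal degrees fail mincup for a trivial reason. For the other $\mathbf b$ the degree $\mathbf a$ has to do real work: it must recover $\mathbf b$ from a degree that is as unstructured as possible. It is therefore natural to ask whether computational strength of $\mathbf a$, measured by the jump, is enough.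

Every degree satisfies $\mathbf a\vee\mathbf 0'\le\mathbf a'\le(\mathbf a\vee\mathbf 0')'$. The degree $\mathbf a$ is \emph{generalized high$_1$} ($\mathrm{GH}_1$) if the upper bound is attained, $\mathbf a'=(\mathbf a\vee\mathbf 0')'$. A degree $\mathbf a\le\mathbf 0'$ is \emph{low} if $\mathbf a'=\mathbf 0'$ and \emph{high} if $\mathbf a'=\mathbf 0''$. For $\mathbf a\le\mathbf 0'$ we have $\mathbf a\vee\mathbf 0'=\mathbf 0'$, so such an $\mathbf a$ is $\mathrm{GH}_1$ exactly when it is high. For $\mathbf a\ge\mathbf 0'$ we have $\mathbf a\vee\mathbf 0'=\mathbf a$, so every such $\mathbf a$ is $\mathrm{GH}_1$. The following results are known.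
\begin{itemize}
\item[(i)] (Jockusch) Every $\mathrm{GH}_1$ degree bounds a minimal degree.
\item[(ii)] (Ellison, Lewis) Every $\mathrm{GH}_1$ degree is the join of two minimal degrees.
\item[(iii)] Every high degree satisfies mincup in $\mathcal D[\le\mathbf 0']$.
\item[(iv)] (Ellison, Lewis) Some low degree satisfies mincup.
\end{itemize}

\begin{example}\label{ex:cooper}
Every $\mathbf a\ge\mathbf 0'$ satisfies mincup. By a theorem of Cooper \cite{cooper}, for each $\mathbf b\ge\mathbf 0'$ there is a minimal $\mathbf m$ with $\mathbf m'=\mathbf m\vee\mathbf 0'=\mathbf b$. If $\mathbf b\ge\mathbf a\ge\mathbf 0'$, then $\mathbf m<\mathbf m'=\mathbf b$ and $\mathbf b=\mathbf 0'\vee\mathbf m\le\mathbf a\vee\mathbf m\le\mathbf b$.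
\end{example}

The following question is posed in \cite{jump}: \emph{do all $\mathrm{GH}_1$ degrees satisfy mincup, with $\mathbf b$ ranging over all of $\mathcal D$?} The evidence points to a positive answer. By (i) and (ii) the $\mathrm{GH}_1$ degrees have many minimal degrees below them; the $\mathrm{GH}_1$ degrees above $\mathbf 0'$ satisfy mincup; those below $\mathbf 0'$ satisfy it in $\mathcal D[\le\mathbf 0']$; and by (iv) the property does not even require a large jump. The answer is nevertheless negative, and a counterexample can be found among the computably enumerable (c.e.)\ degrees.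

To show that a set $M$ is not of minimal degree we show that it is computationally strong in two senses. A set $G\subseteq\omega$ is \emph{1-generic} if for every c.e.\ set $S$ of binary strings some initial segment of $G$ either belongs to $S$ or has no extension in $S$. The degree of $M$ is \emph{array nonrecursive} if for each function $\hat h\le_{wtt}\emptyset'$ the set $M$ computes a function not dominated by $\hat h$ (these terms are recalled in Section~\ref{sec:conv}).

\begin{theorem}\label{thm:main}
There is a c.e.\ set $A$ with $A'\equiv_T\emptyset''$ such that for every $C\subseteq\omega$ there is $X\in\omega^\omega$ such that, with $B=A\oplus X$: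
\begin{itemize}
\item[(1)] $X\oplus\emptyset''\equiv_T C\oplus\emptyset''$;
\item[(2)] every $M\subseteq\omega$ with $M\le_T B$ and $B\le_T A\oplus M$ computes a 1-generic set, and $\deg M$ is array nonrecursive. In particular $M$ is not of minimal degree.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
Not every $\mathrm{GH}_1$ degree satisfies mincup. There is a high c.e.\ degree $\mathbf a$ and a degree $\mathbf b$ with $\mathbf a\le\mathbf b\le\mathbf 0''$ such that no minimal $\mathbf m\le\mathbf b$ satisfies $\mathbf a\vee\mathbf m=\mathbf b$.
\end{corollary}

\begin{proof}
Take $A$ from Theorem~\ref{thm:main}, $C=\emptyset$, $\mathbf a=\deg A$ and $\mathbf b=\deg B$. Then $\mathbf a\le\mathbf 0'$ is high, hence $\mathrm{GH}_1$. By (1), $X\le_T\emptyset''$, so $\mathbf b\le\mathbf 0''$. If $\mathbf m\le\mathbf b$ and $\mathbf a\vee\mathbf m=\mathbf b$, then any $M\in\mathbf m$ satisfies the hypotheses of (2), so $\mathbf m$ is not minimal.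
\end{proof}

The proof has two parts. Section~\ref{sec:g} defines a function $g$ with a computable approximation whose number of changes at $a$ is bounded by a computable $h(a)$, and shows that any $M$ computing a function that reaches $g$ infinitely often has the properties in (2). The value $g(a)$ is determined by the number of changes, one of $h(a)+1$ possibilities, and $X$ can simply record this number. The difficulty is that $M$ recovers $X$ only with the help of $A$, while we need $M$ to read the recorded number alone. Section~\ref{sec:idea} explains how this is arranged, Sections~\ref{sec:A} and~\ref{sec:tp} build $A$, Section~\ref{sec:X} builds $X$, and Section~\ref{sec:decode} defines the decoding procedure for $M$. The proof of Theorem~\ref{thm:main} uses none of (i)--(iv) and does not use Cooper's theorem.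

\section{Conventions and standard facts}\label{sec:conv}

Sets are identified with their characteristic functions. Strings are elements of $2^{<\omega}$ or $\omega^{<\omega}$; $\lambda$ is the empty string, $|\sigma|$ is the length, $2^a$ also denotes the set of binary strings of length $a$, and $\sigma^\frown i$ is $\sigma$ followed by the entry $i$ (for binary strings we write $\sigma 0$, $\sigma 1$). We write $\sigma\subseteq\tau$ if $\tau$ extends $\sigma$, equality allowed, and $\sigma\subset Z$ if $\sigma$ is an initial segment of the infinite sequence $Z$. Two strings are \emph{compatible} if one extends the other. $Z\upharpoonright n$ is the initial segment of length $n$. An $X\in\omega^\omega$ is used as a function oracle: the query $n$ is answered by $X(n)$. This is equivalent to using the graph of $X$.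

We fix a computable pairing bijection $\langle k,n\rangle$ on $\omega$, and call $\{\langle k,n\rangle:n\in\omega\}$ the $k$-th \emph{column}. We fix a computable numbering of $\omega^{<\omega}$; the number of a string is its \emph{code}. Let $(W_k)$ list the c.e.\ subsets of $\omega$ and $(S_j)$ the c.e.\ sets of binary strings, with uniformly computable finite increasing approximations $W_{k,s}$ and $S_{j,t}$, where $W_{k,0}=S_{j,0}=\emptyset$. Let $K=\emptyset'$ with a computable enumeration $K_t$, $K_0=\emptyset$, and let $m_K(a)$ be the least $t$ with $K_t\upharpoonright a=K\upharpoonright a$.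

A function $\hat h$ \emph{dominates} $f$ if $f(n)\le\hat h(n)$ for all but finitely many $n$. We write $\hat h\le_{wtt}\emptyset'$ if $\hat h=\Gamma^K$ for a Turing functional $\Gamma$ and there is a computable $u$, which we may take strictly increasing, such that the computation $\Gamma^K(n)$ queries only numbers below $u(n)$.

We use three textbook facts.
\begin{itemize}
\item[(F1)] $Z'$ decides, uniformly, whether a given $Z$-computable search terminates; if $Y\le_TZ$ then $Y'\le_TZ'$; and every c.e.\ set is computable from $\emptyset'$.
\item[(F2)] (Limit lemma, one direction.) If $\varphi\le_TZ$ is total and $Y(k)=\lim_n\varphi(k,n)$ for all $k$, then $Y\le_TZ'$.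
\item[(F3)] $\{k:W_k\text{ is infinite}\}\equiv_T\emptyset''$.
\end{itemize}

\section{A function that minimal degrees cannot reach}\label{sec:g}

The oracle $\emptyset'$ builds a 1-generic set by asking, of the string $\sigma$ built so far, whether it has an extension in $S_j$. A bound on the time at which such an extension appears serves as well as the oracle. We collect these bounds for all strings of a given length in one function.

For $\sigma\in2^a$ and $j\le a$ let $t_{\sigma,j}$ be the least $t$, if any, such that $\sigma$ has an extension in $S_{j,t}$. Let $g(a,s)$ be the maximum of $0$, of all $t_{\sigma,j}\le s$ with $\sigma\in2^a$ and $j\le a$, and of all $t\le s$ at which some number below $a$ enters $K$. Then $g(a,s)$ is computable and nondecreasing in $s$, and $g(a,0)=0$ because $S_{j,0}=K_0=\emptyset$. Let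
\[
c(a,s)=|\{t:1\le t\le s,\ g(a,t)\ne g(a,t-1)\}|,\qquad h(a)=2^a(a+1)+a .
\]
If $g(a,t)\ne g(a,t-1)$, then $t$ is one of the at most $2^a(a+1)$ numbers $t_{\sigma,j}$ or one of the at most $a$ stages at which a number below $a$ enters $K$. Hence $c(a,s)\le h(a)$, and the limits $g(a)=\lim_sg(a,s)$ and $c(a)=\lim_sc(a,s)\le h(a)$ exist. We record what will be used.
\begin{itemize}
\item[(G1)] $g(a)\ge m_K(a)$.
\item[(G2)] If $\sigma\in2^a$, $j\le a$ and $\sigma$ has an extension in $S_j$, then it has one in $S_{j,g(a)}$.
\item[(G3)] If $c(a,s)\ge c(a)$, then $g(a,s)=g(a)$.
\end{itemize}
Property (G3) is the reason for counting changes: whoever is told the number $c(a)$, which lies in the computably given finite range $0,\dots,h(a)$, finds $g(a)$ by waiting. The function $h$ is increasing and $h(s)\ge 5$ for $s\ge1$.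

Say that a total function $f$ \emph{reaches $g$ infinitely often} if $f(a)\ge g(a)$ for infinitely many $a$.

\begin{lemma}\label{lem:generic}
If $M$ computes a function $f$ that reaches $g$ infinitely often, then $M$ computes a 1-generic set.
\end{lemma}

We do not know for which $a$ the value $f(a)$ is large enough, and at such an $a$ it informs us only about strings of length exactly $a$. So the construction must hold a string of length $a$ at every step $a$: when it finds an extension in $S_j$ it cannot jump there, but walks toward it one bit at a time, and may be diverted on the way by a smaller $j$.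

\begin{proof}
We build $\sigma_a\in2^a$ computably in $f$, starting from $\sigma_0=\lambda$. At each step there may be a \emph{target}, a pair $(j,\tau)$ with $\sigma_a\subseteq\tau\in S_j$, $j\le a$ and $j$ not yet declared satisfied; at step $0$ there is none. At step $a$ a number $j$ \emph{qualifies} if $j\le a$, $j$ has not been declared satisfied, and either the target is for $j$ or $\sigma_a$ has an extension in $S_{j,f(a)}$.

If no number qualifies, there is no target, and we let $\sigma_{a+1}=\sigma_a0$. Otherwise the least qualifying $j$ is \emph{selected}. If the target is for $j$ we keep it; if not, we replace it by (or introduce) $(j,\tau)$ with $\tau$ the extension of $\sigma_a$ in $S_{j,f(a)}$ of least code. If now $\tau=\sigma_a$, we declare $j$ satisfied, drop the target and let $\sigma_{a+1}=\sigma_a0$. Otherwise $|\tau|>a$ and we let $\sigma_{a+1}=\tau\upharpoonright(a+1)$. In each case a target that remains after step $a$ extends $\sigma_{a+1}$ and is for a number not declared satisfied, as required.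

Let $G=\bigcup_a\sigma_a\le_TM$. We show by induction on $j$ that $j$ is selected only finitely often and that some initial segment of $G$ is in $S_j$ or has no extension in $S_j$. Let $a_0\ge j$ be such that no $j'<j$ is selected at a step $a\ge a_0$. If $j$ is declared satisfied at step $a$, then $\sigma_a\in S_j$ and $j$ never qualifies again. Suppose $j$ is never declared satisfied. If $j$ were selected at some step $a\ge a_0$, with target $(j,\tau)$, it would qualify at step $a+1$ and be selected, since no smaller number is, with the same target; continuing, $j$ would be declared satisfied at step $|\tau|$. So $j$ is not selected at any step $a\ge a_0$. As no smaller number is selected either, $j$ does not qualify at these steps, which means that $\sigma_a$ has no extension in $S_{j,f(a)}$. Choose $a\ge a_0$ with $f(a)\ge g(a)$. By (G2), $\sigma_a$ has no extension in $S_j$.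
\end{proof}

\begin{lemma}\label{lem:anr}
If $M$ computes a function $f$ that reaches $g$ infinitely often, then $\deg M$ is array nonrecursive.
\end{lemma}

\begin{proof}
Replacing $f(a)$ by $\max_{b\le a}f(b)$, we may take $f$ nondecreasing. Let $\hat h=\Gamma^K$ with queries bounded by the strictly increasing computable function $u$. If $f(a)\ge g(a)$ and $u(n)\le a<u(n+1)$, then by (G1)
\[
f(u(n+1))\ge f(a)\ge m_K(a)\ge m_K(u(n)).
\]
Each interval $[u(n),u(n+1))$ is finite, so this inequality holds for infinitely many $n$. Let $\hat f(n)=1+\Gamma^{K_t}(n)$, where $t\ge f(u(n+1))$ is least such that $\Gamma^{K_t}(n)$ converges in at most $t$ steps with all queries below $u(n)$. Every sufficiently large $t$ has this property, so $\hat f\le_TM$ is total. Whenever $f(u(n+1))\ge m_K(u(n))$, the sets $K_t$ and $K$ agree below $u(n)$, so $\hat f(n)=\hat h(n)+1$. Thus $\hat h$ does not dominate $\hat f$.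
\end{proof}

\begin{lemma}\label{lem:nonmin}
If $M$ computes a 1-generic set, then $M$ is not of minimal degree.
\end{lemma}

\begin{proof}
Let $G=G_0\oplus G_1\le_TM$ be 1-generic, where $G_0$ occupies the even and $G_1$ the odd positions. Suppose $G_1=\Gamma^{G_0}$. For a binary string $\sigma$ let $\Gamma[\sigma]$ be the longest string of length at most $|\sigma|$ whose entries $\Gamma^\sigma(0),\Gamma^\sigma(1),\dots$ are computed in at most $|\sigma|$ steps with queries below $|\sigma|$. The set
\[
S=\{\sigma_0\oplus\sigma_1:|\sigma_0|=|\sigma_1|,\ \Gamma[\sigma_0]\text{ is incompatible with }\sigma_1\}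
\]
is c.e. It contains no initial segment of $G$, because $\sigma_0\subset G_0$ gives $\Gamma[\sigma_0]\subset G_1$. So some initial segment of $G$ has no extension in $S$; lengthening it along $G$, we may take it to be $\sigma_0\oplus\sigma_1$ with $|\sigma_0|=|\sigma_1|=m$. Choose $\alpha\subset G_0$ with $|\Gamma[\alpha]|>m$; then $|\alpha|>m$ and $\alpha\supseteq\sigma_0$. Extend $\sigma_1$ by the bit $1-\Gamma[\alpha](m)$ and then by zeros to a string $\beta$ of length $|\alpha|$. Then $\alpha\oplus\beta\in S$ extends $\sigma_0\oplus\sigma_1$, a contradiction. So $G_1\not\le_TG_0$, and exchanging the roles of the two halves gives $G_0\not\le_TG_1$. The first fact gives $G_0<_TG\le_TM$, the second that $G_0$ is not computable. Hence $\mathbf 0<\deg G_0<\deg M$.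
\end{proof}

Part (2) of Theorem~\ref{thm:main} is thereby reduced to the following goal: every $M$ as in (2) computes a function that reaches $g$ infinitely often.

\section{Reading $X$ without $A$}\label{sec:idea}

\subsection{Realization}

Let $(\Psi_e,\Theta_e)$ list all pairs of Turing functionals with two oracles, where $\Psi_e$ takes a set and an element of $\omega^\omega$, and $\Theta_e$ takes two sets. We call $e$ \emph{valid for $(A,X)$} if $M=\Psi_e^{A,X}$ is a total $\{0,1\}$-valued function and $\Theta_e^{A,M}=X$. The sets $M$ in Theorem~\ref{thm:main}(2) are exactly the sets $\Psi_e^{A,X}$ with $e$ valid for $(A,X)$.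

For $p\in2^{<\omega}$ and $z\in\omega^{<\omega}$ let $\Psi_e[p,z]$ be the longest binary string $\tau$ with $|\tau|\le|p|$ such that for each $j<|\tau|$ the computation $\Psi_e^{p,z}(j)$ converges to $\tau(j)$ in at most $|p|$ steps, with queries to the first oracle below $|p|$ and to the second below $|z|$. For $\tau\in2^{<\omega}$ define $\Theta_e[p,\tau]\in\omega^{<\omega}$ in the same way from $\Theta_e^{p,\tau}$. Both maps are computable. They are monotone in both arguments, since a computation that is counted remains so when the strings are lengthened. Moreover, for $p\subset A$,
\begin{equation}\label{eq:sound}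
\begin{aligned}
&M=\Psi_e^{A,X}\text{ and }z\subset X&&\text{imply}&&\Psi_e[p,z]\subset M,\\
&X=\Theta_e^{A,M}\text{ and }\tau\subset M&&\text{imply}&&\Theta_e[p,\tau]\subset X.
\end{aligned}
\end{equation}

Validity says that going from $X$ to $M$ and back returns $X$. The next definition is the finite form of this round trip.

\begin{definition}\label{def:realize}
Let $y,z\in\omega^{<\omega}$ and $p\in2^{<\omega}$. The pair $(z,p)$ \emph{$e$-realizes} $y$ if $z\supseteq y$ and $\Theta_e[p,\Psi_e[p,z]]\supseteq y$. The string $y$ is \emph{$e$-realizable over $A$} if $(z,A\upharpoonright u)$ $e$-realizes $y$ for some $z$ and $u$.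
\end{definition}

It is decidable whether $(z,p)$ $e$-realizes $y$, and by monotonicity the relation persists when $p$ is lengthened.

\begin{lemma}\label{lem:realize}
\begin{itemize}
\item[(R1)] If $e$ is valid for $(A,X)$, then every $y\subset X$ is $e$-realizable over $A$.
\item[(R2)] If $(z,p)$ $e$-realizes $y$, $p\subset A$, $\Psi_e[p,z]\subset M$ and $X=\Theta_e^{A,M}$, then $y\subset X$.
\item[(R3)] If $y_0,y_1$ are incompatible and $(z_0,p)$, $(z_1,p)$ $e$-realize $y_0$, $y_1$ respectively, with the same $p$, then $\Psi_e[p,z_0]$ and $\Psi_e[p,z_1]$ are incompatible.
\end{itemize}
\end{lemma}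

\begin{proof}
(R1) Let $M=\Psi_e^{A,X}$. The computations $\Theta_e^{A,M}(j)$, $j<|y|$, query $M$ only below some $m$. The computations $\Psi_e^{A,X}(j)$, $j<m$, query $X$ only below some $n\ge|y|$. Let $z=X\upharpoonright n$, and let $u\ge\max(|y|,m)$ exceed the running times and the $A$-queries of all these computations. Then $\Psi_e[A\upharpoonright u,z]\supseteq M\upharpoonright m$, and hence $\Theta_e[A\upharpoonright u,\Psi_e[A\upharpoonright u,z]]\supseteq y$.

(R2) By the second line of \eqref{eq:sound}, $y\subseteq\Theta_e[p,\Psi_e[p,z]]\subset X$.

(R3) Let $\tau_i=\Psi_e[p,z_i]$. If $\tau_0\subseteq\tau_1$, then $\Theta_e[p,\tau_1]\supseteq\Theta_e[p,\tau_0]\supseteq y_0$ and $\Theta_e[p,\tau_1]\supseteq y_1$, so $y_0$ and $y_1$ are compatible. The case $\tau_1\subseteq\tau_0$ is symmetric.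
\end{proof}

The three statements have three uses. By (R1), extending an unrealizable string makes $e$ invalid. By (R2), a finite piece of $M$ is a \emph{certificate} that $X$ extends $y$, provided $p$ is correct. By (R3), the choice that $X$ makes among incompatible strings is visible on $M$, again provided $p$ is correct.

\subsection{One bit through a mask}

\begin{example}\label{ex:mask}
Let $\Psi$ hide the graph of $X$ under the mask $A$, and let $\Theta$ remove the mask:
\[
\Psi^{A,X}(\langle n,i\rangle)=\begin{cases}1-A(\langle n,i\rangle)&\text{if }X(n)=i,\\ A(\langle n,i\rangle)&\text{if }X(n)\ne i,\end{cases}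
\]
and $\Theta^{A,M}(n)$ is the least $i$ with $M(\langle n,i\rangle)\ne A(\langle n,i\rangle)$. This pair is valid for every $(A,X)$, so by (R1) every string is realizable over every $A$.

Suppose we wish to send $M$ one bit $l$ by setting $X(n)=l$. Put $j_0=\langle n,0\rangle$ and $j_1=\langle n,1\rangle$. The two bits $M(j_0)M(j_1)$ are as follows.
\[
\begin{array}{c|cc}
A(j_0)A(j_1)&X(n)=0&X(n)=1\\\hline
00&10&01\\
11&01&10
\end{array}
\]
Within a row the two entries differ, which is (R3). But the rows are exchanged, so the bits $10$ on $M$ mean $l=0$ or $l=1$ according to a fact about $A$ that $M$ does not know.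

Now let $A$ be c.e., built by a computable construction of our own. At a stage at which $j_0,j_1$ are not yet in $A$, the construction promises to keep them out. A procedure with oracle $M$ can run the construction. It sees the promise, and so it uses the first row as a dictionary. If the promise is kept, it reads $l$ correctly without any query to $A$. If the promise is broken, it sees this at a finite stage and can give up. To send $c(a)$ in place of a bit, we use the $h(a)+1$ positions $\langle n,0\rangle,\dots,\langle n,h(a)\rangle$; having read $l=c(a)$, the procedure waits for $s$ with $c(a,s)\ge l$ and obtains $g(a)$ by (G3).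
\end{example}

\subsection{The strategy for one pair and what it must overcome}

For a general pair $(\Psi_e,\Theta_e)$ the dictionary has to be found by a search. Suppose an initial segment $x$ of $X$ has been decided. A first attempt picks a number $a$ and waits for a stage $s$ at which each of the strings $x^\frown l$, $l\le h(a)$, is $e$-realized by some $(z_l,p)$ with $p=A_s\upharpoonright s$. It then promises to preserve $p$. The strings $\tau_l=\Psi_e[p,z_l]$ are pairwise incompatible and form the dictionary, and $X$ extends $z_{c(a)}$. If the wait never ends, some $x^\frown l$ is not realizable, $X$ extends it, and $e$ is invalid. The procedure $F_e^M(a)$ waits for the dictionary, finds $l$ with $\tau_l\subset M$, and waits until $c(a,s)\ge l$.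

The difficulty is \emph{totality}. The set $A$ is built before $X$, and for all $C$ at once, so the strategy must be run for every string $x$. The procedure $F_e^M$ must then converge also on the numbers $a$ that belong to strategies which $X$ ignores. For these, either wait may be infinite although $e$ is valid, and $M$ cannot test whether $x\subset X$, since that needs $A$. Two devices repair this.

\emph{A certificate before the dictionary.} The strategy first waits for its starting string $\xi$ to be realized by some $(z,p)$, preserves $p$, and records $\rho=\Psi_e[p,z]$. Only then is the number $a$ assigned, namely the current stage, and the dictionary is sought for the strings $z^\frown l$. On input $a$ the procedure $F_e^M$ checks whether $\rho\subset M$ and gives up at once if not. If $\rho\subset M$ and the promise is kept, then $\xi\subset X$ by (R2). A strategy that never finds its certificate has no number $a$ and so cannot harm totality.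

\emph{A marker.} Many strategies may start from initial segments of $X$, and $X$ follows only some of them. So a strategy starts from $\xi=x^\frown i$, where $i$ is a large number used nowhere before. We shall show that $X$ extends such a $\xi$, for a strategy whose promises are kept, only if $X$ follows that strategy. This, and the branching of width $h(a)+1$, is why it is convenient to take $X$ in $\omega^\omega$.

Finally, $A$ must be high. We make column $k$ of $A$ cofinite if $W_k$ is infinite and finite otherwise, and then (F2) and (F3) give $\emptyset''\le_TA'$. Filling a column conflicts with the promises, infinitely often. The conflict is resolved by a tree of guesses: there is a copy of the strategy for each guess as to which of the higher priority columns are cofinite, and a copy acts only at stages at which the columns it believes to be cofinite have just been filled. The copy with the correct guess is never injured from some point on. The oracle $\emptyset''$ knows the correct guess, and $X$ is built from $\emptyset''$ and $C$.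

\section{Construction of $A$}\label{sec:A}

\subsection{The tree}

Nodes are strings $\delta\in2^{<\omega}$; the value $\delta(k)=1$ is the guess that $W_k$ is infinite. A node $\zeta$ is \emph{left of} $\eta$ if there is $j<\min(|\zeta|,|\eta|)$ with $\zeta\upharpoonright j=\eta\upharpoonright j$, $\zeta(j)=1$ and $\eta(j)=0$. If $\zeta$ is left of $\eta$, then every extension of $\zeta$ is left of every extension of $\eta$. We write $\zeta\prec\eta$ ($\zeta$ has \emph{higher priority}) if $\zeta\subsetneq\eta$ or $\zeta$ is left of $\eta$. Two distinct nodes are either compatible or split at some $j$, so exactly one of $\zeta\prec\eta$, $\eta\prec\zeta$ holds.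

Fix a computable bijection $\nu:\omega^{<\omega}\times\omega\to\omega$. A node of length $\nu(x,e)$ \emph{works for} $(x,e)$. Independently, a node of length $k$ is responsible for filling column $k$.

Each run of the strategy of Section~\ref{sec:idea} is called an \emph{agent}. An agent $v$ belongs to a node, is \emph{live} from the stage at which it is started until it is \emph{canceled}, if ever, and is \emph{permanent} if it is never canceled. A node has at most one live agent at any time. An agent has a state in $\{1,2,3\}$ (waiting for a certificate, waiting for a dictionary, finished) and a \emph{restraint} $u_v$, the length of the initial segment of $A$ it wants preserved. At any moment of the construction let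
\[
r(\eta)=\max\{u_v:v\text{ is a live agent of a node }\zeta\text{ with }\zeta\subseteq\eta\text{ or }\zeta\text{ left of }\eta\},
\]
with $r(\eta)=0$ if there is no such agent. This is the restraint that $\eta$ respects when filling its column.

\subsection{The stages}

At stage $0$ let $A_0=\emptyset$ and $\gamma_0=\lambda$; there are no agents. At stage $s\ge1$ define the current guess $\gamma_s\in2^s$ by recursion on $k<s$: let $t<s$ be the largest stage with $\gamma_s\upharpoonright k\subseteq\gamma_t$, or $t=0$ if there is none, and let $\gamma_s(k)=1$ if and only if $W_{k,s}\ne W_{k,t}$. A stage $s$ with $\delta\subseteq\gamma_s$ is a \emph{$\delta$-stage}. Thus a node $\eta$ of length $k$ guesses that $W_k$ is infinite whenever $W_k$ has grown since the previous $\eta$-stage.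

\medskip\noindent\emph{Step 1.} Cancel the live agents of all nodes $\delta$ such that $\gamma_s$ is left of $\delta$.

\medskip\noindent\emph{Step 2.} For each $k<s$ with $\gamma_s(k)=1$, put into $A$ all $\langle k,n\rangle$ with $r(\gamma_s\upharpoonright k)\le\langle k,n\rangle\le s$, where $r$ is evaluated at the start of Step 2. Let $A_s$ be the result. Cancel each live agent $v$ for which $A_s\setminus A_{s-1}$ contains a number below $u_v$.

\medskip\noindent\emph{Step 3.} Let $\delta\subseteq\gamma_s$ be the shortest node with $|\delta|<s$ to which one of the clauses (a)--(c) applies, if there is one, and let $|\delta|=\nu(x,e)$. The node $\delta$ \emph{acts} as the clause prescribes, and then the live agents of all nodes $\zeta$ with $\delta\prec\zeta$ are canceled.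
\begin{itemize}
\item[(a)] $\delta$ has no live agent. \emph{Action:} start an agent $v$ in state 1 with $u_v=0$ and $\xi_v=x^\frown i_v$. The \emph{marker} $i_v$ is the least number that exceeds $h(s)$ and all entries of all strings $\xi_w$, $z_w$, $z_{w,l}$ defined so far for any agent $w$, live or canceled.
\item[(b)] The live agent $v$ of $\delta$ is in state 1, and $(z,A_s\upharpoonright s)$ $e$-realizes $\xi_v$ for some $z$ with code at most $s$. \emph{Action:} for the $z$ of least code set $z_v=z$, $p_v=A_s\upharpoonright s$, $\rho_v=\Psi_e[p_v,z_v]$, $a_v=s$, $u_v=s$, and move $v$ to state 2.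
\item[(c)] The live agent $v$ of $\delta$ is in state 2, and for every $l\le h(a_v)$ there is $z$ with code at most $s$ such that $(z,A_s\upharpoonright s)$ $e$-realizes $z_v{}^\frown l$. \emph{Action:} let $z_{v,l}$ be the such $z$ of least code, set $q_v=A_s\upharpoonright s$, $\tau_{v,l}=\Psi_e[q_v,z_{v,l}]$ for $l\le h(a_v)$, $u_v=s$, and move $v$ to state 3.
\end{itemize}
We also say that the agent $v$ acts, and that it works for $(x,e)$. Figure~\ref{fig:agent} shows the strings of an agent in state 3. The construction is computable, so $A=\bigcup_sA_s$ is c.e.

\begin{figure}[ht]
\centering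
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0) -- (0,1.8);
\draw[thick] (0,1.8) -- (-1.5,2.5) -- (-1.5,3.5);
\draw[thick] (0,1.8) -- (1.5,2.5) -- (1.5,3.5);
\fill (0,0) circle (1.6pt) node[left] {$x$};
\fill (0,0.7) circle (1.6pt) node[left] {$\xi_v=x^\frown i_v$};
\fill (0,1.8) circle (1.6pt) node[below left] {$z_v$};
\fill (-1.5,2.5) circle (1.6pt) node[left] {$z_v{}^\frown 0$};
\fill (1.5,2.5) circle (1.6pt) node[right] {$z_v{}^\frown h$};
\fill (-1.5,3.5) circle (1.6pt) node[above] {$z_{v,0}$};
\fill (1.5,3.5) circle (1.6pt) node[above] {$z_{v,h}$};
\node at (0,3) {$\cdots$};
\draw[thick] (7,0) -- (7,1.8) -- (5.6,3.5);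
\draw[thick] (7,1.8) -- (8.4,3.5);
\fill (7,1.8) circle (1.6pt) node[below right] {$\rho_v$};
\fill (5.6,3.5) circle (1.6pt) node[above] {$\tau_{v,0}$};
\fill (8.4,3.5) circle (1.6pt) node[above] {$\tau_{v,h}$};
\node at (7,3) {$\cdots$};
\draw[dashed,->] (0.25,1.8) -- (6.75,1.8) node[pos=0.6,above] {$\Psi_e[p_v,\cdot\,]$};
\draw[dashed,->] (6.75,1.6) -- (0.25,0.75) node[pos=0.45,below] {$\Theta_e[p_v,\cdot\,]$};
\node at (0,-0.45) {candidates for $X$};
\node at (7,-0.45) {candidates for $M$};
\end{tikzpicture}
\caption{The strings of an agent $v$ in state 3, with $h=h(a_v)$. The functional $\Psi_e$ sends $z_v$ to the certificate $\rho_v$, from which $\Theta_e$ recovers the marked string $\xi_v$. It sends each $z_{v,l}$ to the dictionary entry $\tau_{v,l}$, from which $\Theta_e$ recovers $z_v{}^\frown l$; so the entries are pairwise incompatible. The oracle $A$ is replaced throughout by a finite string that $v$ tries to preserve.}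
\label{fig:agent}
\end{figure}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(B1)] At most one agent acts at each stage, and each agent acts at most three times. Distinct agents have distinct markers and, where defined, distinct numbers $a_v$.
\item[(B2)] If $v$ is permanent, then $p_v\subset A$ and $q_v\subset A$, where defined.
\item[(B3)] The strings $\tau_{v,l}$, $l\le h(a_v)$, are pairwise incompatible.
\end{itemize}
\end{lemma}

\begin{proof}
(B1) The first sentence is read off from Step 3. Distinct agents are started at distinct stages, and the marker of the later one exceeds that of the earlier one. The number $a_v$ is a stage at which $v$ acts. (B2) If $v$ acts under (b) or (c) at stage $s$, then $u_v\ge s$ from then on, so a number below $s$ entering $A$ at a later stage would cancel $v$. (B3) This is (R3) with $p=q_v$.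
\end{proof}

\section{The true path}\label{sec:tp}

The \emph{true path} $\Lambda\in2^\omega$ is given by $\Lambda(k)=1$ if and only if $W_k$ is infinite. By (F3), $\Lambda\equiv_T\emptyset''$.

\begin{lemma}\label{lem:tp}
For each $k$ there are infinitely many $(\Lambda\upharpoonright k)$-stages, and $\gamma_s$ is left of $\Lambda\upharpoonright k$ for only finitely many $s$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ every stage is a $\lambda$-stage and no node is left of $\lambda$. Let $\eta=\Lambda\upharpoonright k$ and let $s_1<s_2<\cdots$ be the $\eta$-stages greater than $k$. For $i\ge2$, $s_i$ is an $\eta1$-stage if $W_{k,s_i}\ne W_{k,s_{i-1}}$ and an $\eta0$-stage otherwise. If $W_k$ is infinite, the first case occurs infinitely often; and a node left of $\eta1$ splits from it at a position where $\eta1$ has a $0$, so it is left of $\eta$. If $W_k$ is finite, the first case occurs only finitely often; and if $\gamma_s$ is left of $\eta0$, then $\gamma_s$ is left of $\eta$ or $s$ is one of the finitely many $\eta1$-stages.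
\end{proof}

The next lemma contains the resolution of the conflict between filling columns and keeping promises. An agent on the true path sets its restraint to $s$ at a stage $s$ at which the columns it believes cofinite have just been filled up to $s$, so these columns have nothing left to enumerate below the restraint.

\begin{lemma}\label{lem:perm}
Let $\delta=\Lambda\upharpoonright n$. There is a stage $s_0$ such that at every stage $s>s_0$ the guess $\gamma_s$ is not left of $\delta$, no node $\zeta\prec\delta$ acts, and no agent of a node $\zeta\prec\delta$ is canceled. For each $k<n$ the value $r(\delta\upharpoonright k)$ is constant throughout the stages $s>s_0$. The node $\delta$ acts only finitely often and has exactly one permanent agent.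
\end{lemma}

\begin{proof}
We use induction on $n$. If a node $\zeta$ left of $\delta$ acts at stage $s$, then $\zeta\subseteq\gamma_s$, so $\gamma_s$ is left of $\delta$. By Lemma~\ref{lem:tp} and (B1), the nodes left of $\delta$ act only finitely often in total. The proper initial segments of $\delta$ act finitely often by induction. Hence only finitely many agents of nodes $\zeta\prec\delta$ are ever started, each is canceled at most once, and $s_0$ exists. The value $r(\delta\upharpoonright k)$ changes only when an agent of a node $\zeta$ with $\zeta\subseteq\delta\upharpoonright k$ or $\zeta$ left of $\delta\upharpoonright k$ acts or is canceled. For $k<n$ such nodes satisfy $\zeta\prec\delta$, so the value is a constant $r_k$ after stage $s_0$.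

We claim that an agent $v$ of $\delta$ started after stage $s_0$ is permanent. By the choice of $s_0$ it is not canceled in Step 1 or Step 3. Suppose it is canceled in Step 2 of stage $t$, because $j=\langle k,m\rangle<u_v$ enters $A$. Then $u_v>0$, so $u_v=s$, where $s$ is the $\delta$-stage with $s_0<s<t$ and $s>n$ at which $v$ last acted. Let $\eta=\gamma_t\upharpoonright k$; then $\gamma_t(k)=1$ and $r(\eta)\le j$ at the start of Step 2 of stage $t$. Since $\gamma_t$ is not left of $\delta$, neither is $\eta$, and three cases remain.
\begin{itemize}
\item $\delta\subseteq\eta$ or $\delta$ is left of $\eta$. Then $v$ is counted in $r(\eta)$, so $r(\eta)\ge u_v>j$, a contradiction.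
\item $\eta\subsetneq\delta$ and $\delta(k)=0$. Then $\gamma_t\supseteq\eta1$ is left of $\delta$, a contradiction.
\item $\eta\subsetneq\delta$ and $\delta(k)=1$. Then $k<n<s$, $\gamma_s\upharpoonright k=\eta$, $\gamma_s(k)=1$ and $r_k\le j<s$. So $j$ was put into $A$ in Step 2 of stage $s$ and does not enter at stage $t$, a contradiction.
\end{itemize}
This proves the claim.

If $\delta$ has a live agent at the end of stage $s_0$ that is never canceled, it is permanent. Otherwise there is a $\delta$-stage $s>\max(s_0,n)$ such that $\delta$ has no live agent at Step 3 of stage $s$ and has started none since $s_0$. Clause (a) applies to $\delta$, and no proper initial segment of $\delta$ acts at stage $s$, so $\delta$ is the shortest node to which a clause applies; it starts an agent, which is permanent by the claim. Once a permanent agent is live, $\delta$ starts no other, and every earlier agent has been canceled. So the permanent agent is unique, $\delta$ has finitely many agents, and by (B1) it acts finitely often.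
\end{proof}

\begin{lemma}\label{lem:high}
$\lim_nA(\langle k,n\rangle)=\Lambda(k)$ for all $k$. Hence $A'\equiv_T\emptyset''$.
\end{lemma}

\begin{proof}
Let $W_k$ be infinite and $\eta=\Lambda\upharpoonright k$, so $\eta1=\Lambda\upharpoonright(k+1)$. By Lemma~\ref{lem:perm} for $\eta1$, the value $r(\eta)$ is eventually a constant $r_k$. At each large $\eta1$-stage $s$ all $\langle k,n\rangle$ between $r_k$ and $s$ are put into $A$, and there are infinitely many such stages. So $A$ contains every $\langle k,n\rangle\ge r_k$.

Let $W_k$ be finite and $\eta\in2^k$ arbitrary. At each $\eta1$-stage, $W_k$ has gained an element since the previous $\eta$-stage (or since stage $0$), and these intervals of stages do not overlap. So there are at most $|W_k|$ many $\eta1$-stages. Numbers of column $k$ are enumerated only at $\eta1$-stages with $\eta\in2^k$, finitely many at each, so column $k$ of $A$ is finite.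

By (F2), $\emptyset''\equiv_T\Lambda\le_TA'$. By (F1), $A\le_T\emptyset'$ and so $A'\le_T\emptyset''$.
\end{proof}

For $x\in\omega^{<\omega}$ and $e\in\omega$ let $v(x,e)$ be the permanent agent of the node $\Lambda\upharpoonright\nu(x,e)$. Such an agent waits forever only for a good reason.

\begin{lemma}\label{lem:wait}
Let $v=v(x,e)$. If the final state of $v$ is 1, then $\xi_v$ is not $e$-realizable over $A$. If the final state of $v$ is 2, then $z_v{}^\frown l$ is not $e$-realizable over $A$ for some $l\le h(a_v)$.
\end{lemma}

\begin{proof}
Let $\delta$ be the node of $v$. Suppose the final state is 1 and $(z,A\upharpoonright u)$ $e$-realizes $\xi_v$. For all large $s$ we have $A_s\upharpoonright s\supseteq A\upharpoonright u$, so $(z,A_s\upharpoonright s)$ $e$-realizes $\xi_v$, and the code of $z$ is at most $s$. Thus (b) applies to $\delta$ at every large $\delta$-stage. By Lemma~\ref{lem:perm} no proper initial segment of $\delta$ acts at large stages, so $\delta$ acts and $v$ leaves state 1, a contradiction. Suppose the final state is 2 and each $z_v{}^\frown l$, $l\le h(a_v)$, is $e$-realized by some $(z_l,A\upharpoonright u_l)$. For all large $s$ the string $A_s\upharpoonright s$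 extends the finitely many strings $A\upharpoonright u_l$ and the codes of the $z_l$ are at most $s$. So (c) applies to $\delta$ at every large $\delta$-stage, and $v$ leaves state 2, a contradiction.
\end{proof}

The proof uses that $\delta$ is visited infinitely often. A node left of the true path is visited only finitely often, and nothing prevents it from having a permanent agent; for such an agent we have no analog of Lemma~\ref{lem:wait}. The markers will keep $X$ away from these agents.

\section{Construction of $X$}\label{sec:X}

For $x\in\omega^{<\omega}$, $e\in\omega$ and $v=v(x,e)$ define the string $Y(x,e)$, the response to what $v$ finally achieves, by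
\[
Y(x,e)=\begin{cases}
\xi_v&\text{if the final state of $v$ is 1,}\\
z_v{}^\frown l&\text{if the final state of $v$ is 2, with $l$ least as in Lemma~\ref{lem:wait},}\\
z_{v,c(a_v)}&\text{if the final state of $v$ is 3.}
\end{cases}
\]
The third case makes sense because $c(a_v)\le h(a_v)$. Since $z_v\supseteq\xi_v$ and $z_{v,l}\supseteq z_v{}^\frown l$, we always have $Y(x,e)\supseteq\xi_v\supsetneq x$.

\begin{lemma}\label{lem:Y}
The function $Y$ is computable from $\emptyset''$.
\end{lemma}

\begin{proof}
The oracle $\emptyset''$ computes $\Lambda$ and hence the node $\delta=\Lambda\upharpoonright\nu(x,e)$. We run the construction, and for each agent of $\delta$ that is started we ask $\emptyset'$ whether it is ever canceled; this finds $v$. We ask $\emptyset'$ whether $v$ ever reaches state 2 or state 3, and then run the construction until the strings of $v$ are defined. Whether a string is $e$-realizable over $A$ is the question whether an $A$-computable search terminates, which $A'\le_T\emptyset''$ decides. Finally $c(a)$ is the largest $l\le h(a)$ with $c(a,s)\ge l$ for some $s$, which $\emptyset'$ finds.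
\end{proof}

Fix $C\subseteq\omega$ and a computable sequence $(e_k)$ in which each number occurs infinitely often. Define
\[
x_0=\lambda,\qquad y_{k+1}=Y(x_k,e_k),\qquad x_{k+1}=y_{k+1}{}^\frown C(k),\qquad X=\bigcup_kx_k\in\omega^\omega,
\]
and let $v_k=v(x_k,e_k)$, with node $\delta_k=\Lambda\upharpoonright\nu(x_k,e_k)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
By Lemma~\ref{lem:Y}, the sequence $(x_k)$ is computable from $C\oplus\emptyset''$, so $X\le_TC\oplus\emptyset''$. Conversely, given $x_k$, the oracle $X\oplus\emptyset''$ computes $y_{k+1}=Y(x_k,e_k)$, then $C(k)=X(|y_{k+1}|)$, then $x_{k+1}$. So $C\le_TX\oplus\emptyset''$.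
\end{proof}

We now show that the markers work. Between $x_k$ and $x_{k+1}$ the sequence $X$ contains strings found by the searches of $v_k$, over whose entries we have no control, and these could contain the marker of another agent. The lemma shows that priority and the size of markers exclude this for permanent agents.

\begin{lemma}\label{lem:marker}
If $v$ is a permanent agent, of any node, and $\xi_v\subset X$, then $v=v_k$ for some $k$.
\end{lemma}

\begin{proof}
Suppose not. As $|\xi_v|\ge1$ and the lengths $|x_k|$ increase strictly from $0$, there is $k$ with $|x_k|<|\xi_v|\le|x_{k+1}|$. The last entry of $\xi_v$ is $i_v\ge2$, and the last entry of $x_{k+1}$ is $C(k)\le1$, so $\xi_v\ne x_{k+1}$ and $\xi_v\subseteq y_{k+1}$. Write $w=v_k$. Both $\xi_w$ and $\xi_v$ are initial segments of $X$, and $|\xi_w|=|x_k|+1\le|\xi_v|$, so $\xi_w\subseteq\xi_v$. Equality would give $i_w=i_v$, contrary to (B1). Thus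
\[
\xi_w\subsetneq\xi_v\subseteq y_{k+1}.
\]
In particular $y_{k+1}\ne\xi_w$, so the final state of $w$ is 2 or 3.

If $v$ were started before $w$, then $i_w$ would exceed all entries of $\xi_v$; but $i_w$ is an entry of $\xi_w\subseteq\xi_v$. So $v$ is started after $w$, at a stage at which $w$ is live. Let $\delta'$ be the node of $v$. If $\delta'\prec\delta_k$, then the action that starts $v$ cancels $w$, which is permanent. If $\delta'=\delta_k$, then clause (a) does not apply to $\delta'$ while $w$ is live. Hence $\delta_k\prec\delta'$.

Let $t\ge a_w$ be the stage of the last action of $w$. This action cancels any live agent of $\delta'$. Since $v$ is permanent and only one agent acts at stage $t$, $v$ is started at a stage $s>t$. Therefore $i_v>h(s)>h(a_w)$, and $i_v$ exceeds all entries of $z_w$ and, in final state 3, of all $z_{w,l}$. The string $y_{k+1}$ is $z_w{}^\frown l$ with $l\le h(a_w)$, or $z_{w,c(a_w)}$. In both cases $i_v$ is not an entry of $y_{k+1}$, contradicting $\xi_v\subseteq y_{k+1}$.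
\end{proof}

\section{Decoding from $M$}\label{sec:decode}

For each $e$ we define a procedure $F_e^M(a)$ that uses only the oracle $M$. Let $F_e^M(0)=0$. For $a\ge1$, run the construction of $A$ through stage $a$. If no agent working for a pair $(x,e)$, with this $e$, acts under (b) at stage $a$, output $0$. Otherwise let $v$ be the agent that does; then $a_v=a$. If $\rho_v\not\subset M$, output $0$. If $\rho_v\subset M$, continue the construction to the first stage $s\ge a$ at the end of which one of the following holds, and output $g(a,s)$:
\begin{itemize}
\item[(H1)] $v$ has been canceled;
\item[(H2)] $v$ has reached state 3 and $M$ extends no $\tau_{v,l}$;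
\item[(H3)] $v$ has reached state 3, and $\tau_{v,l}\subset M$ and $c(a,s)\ge l$ for some $l\le h(a)$.
\end{itemize}
Each condition is decided at stage $s$ with finitely many queries to $M$, so $F_e$ is a partial computable functional.

Let $M\le_TA\oplus X$ and $A\oplus X\le_TA\oplus M$. Fix $e$ valid for $(A,X)$ with $M=\Psi_e^{A,X}$ and $X=\Theta_e^{A,M}$.

\begin{lemma}\label{lem:correct}
If $e_k=e$, then $v_k$ reaches state 3 and $F_e^M(a_{v_k})$ converges to $g(a_{v_k})$.
\end{lemma}

\begin{proof}
Let $v=v_k$. By (R1), every initial segment of $X$ is $e$-realizable over $A$, in particular $y_{k+1}=Y(x_k,e)$. If the final state of $v$ were 1 or 2, then $Y(x_k,e)$ would not be $e$-realizable over $A$, by Lemma~\ref{lem:wait} and the definition of $Y$. So $v$ reaches state 3. Put $a=a_v$. Then $z_v\subseteq z_{v,c(a)}=y_{k+1}\subset X$. By (B2), $p_v,q_v\subset A$, so the first line of \eqref{eq:sound} gives $\rho_v\subset M$ and $\tau_{v,c(a)}\subset M$. Thus $F_e^M(a)$ enters its search, and (H1) and (H2) never hold. By (B3), $c(a)$ is the only $l$ with $\tau_{v,l}\subset M$, so (H3) holds at $s$ exactly when $v$ has reached state 3 and $c(a,s)\ge c(a)$. This happens for some $s$,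 and the output is $g(a,s)=g(a)$ by (G3).
\end{proof}

\begin{lemma}\label{lem:total}
$F_e^M$ is total.
\end{lemma}

\begin{proof}
The procedure converges at $a$ unless it enters its search, that is, unless an agent $v$ working for some $(x,e)$ acts under (b) at stage $a$ and $\rho_v\subset M$. If this $v$ is ever canceled, the search ends by (H1) at the latest. So let $v$ be permanent. Then $p_v\subset A$ by (B2), the pair $(z_v,p_v)$ $e$-realizes $\xi_v$, and $\Psi_e[p_v,z_v]=\rho_v\subset M$. By (R2), $\xi_v\subset X$. By Lemma~\ref{lem:marker}, $v=v_k$ for some $k$. The node $\delta_k$ of $v$ works for $(x,e)$ and for $(x_k,e_k)$, so $e_k=e$ because $\nu$ is injective. By Lemma~\ref{lem:correct}, $F_e^M(a)$ converges.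
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $A$ is c.e.\ and $A'\equiv_T\emptyset''$ by Lemma~\ref{lem:high}; it does not depend on $C$. Part (1) was proved in Section~\ref{sec:X}. For (2), let $M$ and $e$ be as above and $f=F_e^M$, which is total by Lemma~\ref{lem:total} and computable from $M$. There are infinitely many $k$ with $e_k=e$. The agents $v_k$ are distinct, since the lengths $|\xi_{v_k}|=|x_k|+1$ are, and so the numbers $a_{v_k}$ with $e_k=e$ are distinct by (B1). By Lemma~\ref{lem:correct}, $f(a)=g(a)$ for infinitely many $a$. By Lemmas~\ref{lem:generic} and~\ref{lem:anr}, $M$ computes a 1-generic set and has array nonrecursive degree, and by Lemma~\ref{lem:nonmin} it is not of minimal degree.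
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $M\le_TB$ is used to place $\rho_v$ and $\tau_{v,c(a)}$ on $M$ in Lemma~\ref{lem:correct}. The hypothesis $B\le_TA\oplus M$ is used for the certificate in Lemma~\ref{lem:total}, and both are used in (R1). The second cannot be dropped: by (i) there is a set $M\le_TA\le_TB$ of minimal degree. Highness of $A$ plays no part in the decoding; it is an obstacle that the construction overcomes. What the decoding does need is that $A$ is given by a computable construction, so that $M$ sees every broken promise through (H1).
\end{remark}

\section{The position of the witnesses}\label{sec:remarks}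

Let $\mathbf a=\deg A$, and call $\mathbf b\ge\mathbf a$ a \emph{witness} if there is no minimal $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$.

\begin{remark}\label{rem:level}
Corollary~\ref{cor:main} gives a witness $\mathbf b\le\mathbf 0''$. By (iii) there is no witness $\mathbf b\le\mathbf 0'$, for this or for any other high degree. So $\mathbf a$ satisfies mincup in $\mathcal D[\le\mathbf 0']$ but not in $\mathcal D$. In the proof, the oracle $\emptyset''$ enters through the true path and through the realizability questions in Lemma~\ref{lem:Y}.
\end{remark}

\begin{remark}\label{rem:many}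
For every $\mathbf c\ge\mathbf 0''$ there is a witness $\mathbf b$ with $\mathbf a\le\mathbf b\le\mathbf c$ and $\mathbf b\vee\mathbf 0''=\mathbf c$: take $C\in\mathbf c$ in Theorem~\ref{thm:main}, and note that $A\oplus X\oplus\emptyset''\equiv_TX\oplus\emptyset''\equiv_TC$. Distinct $\mathbf c$ give distinct $\mathbf b$. The map $Z\mapsto\deg(Z\oplus\emptyset'')$ on subsets of $\omega$ is countable-to-one, so there are $2^{\aleph_0}$ degrees $\mathbf c\ge\mathbf 0''$, and the single degree $\mathbf a$ has $2^{\aleph_0}$ witnesses. For each witness $\mathbf b$ obtained in this way, every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ is array nonrecursive and bounds a 1-generic degree.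
\end{remark}

\begin{remark}\label{rem:both}
By Example~\ref{ex:cooper} and Corollary~\ref{cor:main}, both behaviors occur within $\mathrm{GH}_1$. In particular $\mathbf a<\mathbf 0'$: since $\mathbf 0'$ satisfies mincup, the set $A$ of Theorem~\ref{thm:main} can be high but cannot compute $\emptyset'$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{cooper}
Cooper, \emph{Minimal degrees and the jump operator}, J. Symbolic Logic 38 (1973).

\bibitem{jump}
\emph{Properties of the jump classes}, \texttt{https://lewispye.files.wordpress.com/}\allowbreak\texttt{2018/08/}\allowbreak\texttt{jc13april2011.pdf}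

\end{thebibliography}
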